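# Derivations into even duals: 2-weak amenability does not give 4-weak amenability

## 1. "Level 2 gives level 4": a plausible yes, tested on reflexive algebras, $c_0$ and $\mathbb C$

Suppose that every bounded derivation from a Banach algebra $A$ into its second dual $A''$ is inner. Must every bounded derivation from $A$ into its fourth dual be inner as well? The natural first guess is yes. The fourth dual is made from the second dual by the same recipe that made the second dual from $A$, and for reflexive algebras nothing changes at all. Let us fix the definitions and then test this guess. The problem is taken from the paper "On n-weak amenability of Rees semigroup algebras".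

Scalars are complex and $\mathbb N=\{1,2,\dots\}$. A norm with $\|ab\|\le C\|a\|\|b\|$ may always be rescaled to be submultiplicative.

**Definition (dual bimodules).** A Banach $A$-bimodule is a Banach space $X$ with jointly continuous, compatible left and right actions of $A$. Its dual $X'$ is a Banach $A$-bimodule by
$$\langle x,a\cdot\lambda\rangle=\langle x\cdot a,\lambda\rangle,\qquad \langle x,\lambda\cdot a\rangle=\langle a\cdot x,\lambda\rangle\qquad(a\in A,\ x\in X,\ \lambda\in X').$$
Put $A^{(0)}=A$, with the product of $A$ as action, and $A^{(n+1)}=(A^{(n)})'$.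

Two routine facts are used throughout. The canonical embedding $X\to X''$ is a bimodule map, because for $x\in X$ with canonical image $\hat x$ we have $\langle\lambda,a\cdot\hat x\rangle=\langle\lambda\cdot a,\hat x\rangle=\langle x,\lambda\cdot a\rangle=\langle a\cdot x,\lambda\rangle$, and similarly on the right. The adjoint $R'$ of a bounded bimodule map $R:X\to Y$ is a bimodule map, because $\langle x,R'(a\cdot\mu)\rangle=\langle R(x)\cdot a,\mu\rangle=\langle R(x\cdot a),\mu\rangle=\langle x,a\cdot R'\mu\rangle$, and similarly on the right. Also, the left action of $a$ on $X''$ is the second adjoint of the left action of $a$ on $X$, and likewise on the right.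

**Definition (derivations, $n$-weak amenability).** A derivation into an $A$-bimodule $X$ is a linear map $D:A\to X$ with $D(ab)=Da\cdot b+a\cdot Db$. It is inner if $D=\delta_x$ for some $x\in X$, where $\delta_x(a)=a\cdot x-x\cdot a$. For $n\in\mathbb N$, the algebra $A$ is $n$-weakly amenable if every bounded derivation $A\to A^{(n)}$ is inner. Weak amenability is $1$-weak amenability.

If $A$ is commutative, every $A^{(n)}$ is symmetric, that is, $a\cdot x=x\cdot a$. This follows by induction: $\langle x,a\cdot\lambda\rangle=\langle x\cdot a,\lambda\rangle=\langle a\cdot x,\lambda\rangle=\langle x,\lambda\cdot a\rangle$. Inner derivations into symmetric bimodules are $0$, so for commutative $A$ the property says that there is no nonzero bounded derivation into $A^{(n)}$.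

**Definition (first Arens product).** For $\Phi,\Psi\in A''$ and $\lambda\in A'$ let $\langle a,\Psi\cdot\lambda\rangle=\langle\lambda\cdot a,\Psi\rangle$ for $a\in A$, and $\langle\lambda,\Phi\,\square\,\Psi\rangle=\langle\Psi\cdot\lambda,\Phi\rangle$. Then $(A'',\square)$ is a Banach algebra containing $A$.

All we need from this product is that, when one factor lies in $A$, it is the module action:
$$a\,\square\,\Phi=a\cdot\Phi,\qquad \Phi\,\square\,a=\Phi\cdot a\qquad(a\in A,\ \Phi\in A''). \tag{1}$$
Indeed $\langle\lambda,a\,\square\,\Phi\rangle=\langle a,\Phi\cdot\lambda\rangle=\langle\lambda\cdot a,\Phi\rangle=\langle\lambda,a\cdot\Phi\rangle$. For the second identity, $\langle b,\hat a\cdot\lambda\rangle=\langle a,\lambda\cdot b\rangle=\langle ba,\lambda\rangle=\langle b,a\cdot\lambda\rangle$, so $\langle\lambda,\Phi\,\square\,a\rangle=\langle a\cdot\lambda,\Phi\rangle=\langle\lambda,\Phi\cdot a\rangle$. Consequently, $A$ is an ideal in $(A'',\square)$ exactly when $a\cdot\Phi$ and $\Phi\cdot a$ lie in $A$ for all $a\in A$, $\Phi\in A''$. For example, $c_0$ with pointwise product acts on $c_0'=\ell^1$ and on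 $c_0''=\ell^\infty$ by pointwise multiplication, and $c_0\,\ell^\infty\subset c_0$. So $c_0$ is an ideal in its bidual.

Now the tests.

*Reflexive algebras.* If $A$ is reflexive, the canonical embeddings identify $A^{(2k)}$ with $A$ as a bimodule for every $k$. So 2-weak amenability is the same as $2k$-weak amenability for all $k$, and the guess is right.

*Algebras with many idempotents.* Here is a small lemma that will be used all the way.

**Lemma 1.** Let $A$ be commutative, $X$ a symmetric $A$-bimodule, $D:A\to X$ a derivation, and $p=p^2\in A$. Then $Dp=0$.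

*Proof.* We have $Dp=D(p^2)=2p\cdot Dp$. Acting with $p$ gives $p\cdot Dp=2p\cdot Dp$, so $p\cdot Dp=0$ and then $Dp=0$. $\blacksquare$

In $c_0$ the unit vectors $e_n$ are idempotents with dense span. So every bounded derivation from $c_0$ into any symmetric Banach bimodule is $0$, and $c_0$ is $n$-weakly amenable for every $n$. The guess is right again.

*$\mathbb C$ with zero product.* All actions are zero, every linear map is a derivation, and only $0$ is inner. So the identity map $\mathbb C\to\mathbb C=\mathbb C''$ is a non-inner derivation. This algebra fails already at level 2 and says nothing about the guess.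

Three known facts sharpen the picture. Dales, Ghahramani and Grønbæk proved that $(n+2)$-weak amenability implies $n$-weak amenability for each $n\in\mathbb N$, and that if $A$ is weakly amenable and an ideal in $(A'',\square)$, then $A$ is $(2m-1)$-weakly amenable for every $m\in\mathbb N$. Zhang showed that a weakly amenable Banach algebra need not be 3-weakly amenable. So on odd levels going up by two can fail, but not for ideals in the bidual. A cautious version of our guess would be: at least when $A$ is an ideal in $A''$, level 2 implies level 4.

## 2. Splitting the fourth dual, and the role of the density of $A^2$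

To attack the guess directly, we cut $A^{(4)}$ into $A''$, where the hypothesis applies, and a remainder. For a Banach $A$-bimodule $X$, identified with its canonical image in $X''$, put $Q(X)=X''/X$. For instance $Q(c_0)=\ell^\infty/c_0$, on which $c_0$ acts by zero since $c_0\ell^\infty\subset c_0$. An isomorphism of Banach bimodules means a linear homeomorphism that respects both actions. If $X\cong Y$, then $X''\cong Y''$ by an isomorphism carrying $X$ onto $Y$, so $Q(X)\cong Q(Y)$.

**Lemma 2.** As Banach $A$-bimodules, $X'''\cong X'\oplus Q(X)'$ and $X''''\cong X''\oplus Q(X)''$.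

*Proof.* Let $\iota:X\to X''$ and $\kappa:X'\to X'''$ be the canonical embeddings. For $x\in X$ and $\lambda\in X'$,
$$\langle x,\iota'\kappa\lambda\rangle=\langle\iota x,\kappa\lambda\rangle=\langle\lambda,\iota x\rangle=\langle x,\lambda\rangle,$$
so $\iota'\kappa=\mathrm{id}$. Hence $\kappa\iota'$ is a bounded projection on $X'''$ with range $\kappa(X')\cong X'$ and kernel $\ker\iota'=\{\mu\in X''':\mu|_X=0\}$. The adjoint of the quotient map $X''\to Q(X)$ identifies this kernel with $Q(X)'$. All the maps are bimodule maps. This is the first statement. Dualizing it gives the second. $\blacksquare$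

So a bounded derivation $D:A\to A^{(4)}$ is a pair $(D_0,D_1)$ of bounded derivations into $A''$ and into $Q(A)''$. If $A$ is 2-weakly amenable, $D_0$ is inner. What about $D_1$? Suppose $A$ is an ideal in $A''$. By (1), $A\cdot A''\subset A$ and $A''\cdot A\subset A$, so both actions of $A$ on $Q(A)$ are zero, and so are those on its duals. Then $D_1(ab)=0$ for all $a,b$, that is, $D_1$ vanishes on $A^2=\{ab:a,b\in A\}$. If $\operatorname{span}A^2$ is dense, $D_1=0$ and we are done.

On the odd side this argument goes through. Let $A$ be weakly amenable and an ideal in $A''$. By Lemma 2, a bounded derivation into $A'''\cong A'\oplus Q(A)'$ has an inner component in $A'$, and its component in $Q(A)'$ vanishes on $A^2$. And weak amenability forces $\operatorname{span}A^2$ to be dense. Indeed, if not, take $0\ne f\in A'$ with $f|_{A^2}=0$. Then $a\cdot f=f\cdot a=0$ for all $a$, so $Da=f(a)f$ defines a derivation $A\to A'$ (both sides of the derivation identity are $0$). Were $D=\delta_\lambda$, we would have $f(a)^2=\langle a,Da\rangle=\langle a^2,\lambda\rangle-\langle a^2,\lambda\rangle=0$ for all $a$, a contradiction.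 So weakly amenable ideals in the bidual are 3-weakly amenable.

On the even side the argument stops at one exact point: does 2-weak amenability force $\operatorname{span}A^2$ to be dense? The trick just used put the functional $f$, which is killed by $A$, into the target $A'$. For the target $A''$ we would need a nonzero element of $A''$ killed by $A$, and a functional vanishing on $A^2$ does not supply one. Everything hinges on whether the following can coexist: a functional vanishing on $A^2$, no nonzero element of $A''$ killed by $A$, and $Q(A)\neq0$.

## 3. The algebra $\ell^2\oplus\mathbb Cz$: products that miss a direction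

First we produce a 2-weakly amenable algebra whose products do not span a dense subspace. The pointwise product improves decay, so we adjoin to $\ell^2$ one sequence $z\notin\ell^2$ whose square lies in $\ell^2$.

Let $z=(n^{-1/2})_{n\ge1}\in c_0$. Then $z\notin\ell^2$, $z^2=(1/n)\in\ell^2$, and $z\ell^2\subset\ell^2$ with $\|zb\|_2\le\|z\|_\infty\|b\|_2=\|b\|_2$. Hence
$$A_1=\ell^2\oplus\mathbb Cz\subset c_0$$
is a subalgebra of $c_0$ under pointwise product, and the sum is direct. Put
$$\|b+\lambda z\|=K(\|b\|_2+|\lambda|),\qquad K=\|z^2\|_2=\pi/\sqrt6>1 .$$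
To see that this is submultiplicative, write $(b+\lambda z)(b'+\lambda'z)=bb'+\lambda zb'+\lambda'zb+\lambda\lambda'z^2$, an element of $\ell^2$ of $\ell^2$-norm at most
$$\|b\|_2\|b'\|_2+|\lambda|\|b'\|_2+|\lambda'|\|b\|_2+K|\lambda\lambda'|\le K(\|b\|_2+|\lambda|)(\|b'\|_2+|\lambda'|),$$
and multiply by $K$. The norm is complete. So $A_1$ is a commutative Banach algebra. It is reflexive, being isomorphic to a Hilbert space. Also $\|s\|_\infty\le\|s\|$ for $s\in A_1$. Define the bounded functional $d(b+\lambda z)=\lambda$. The computation above shows
$$A_1^2\subset\ell^2=\ker d,\qquad d\ne0. \tag{2}$$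

So $\operatorname{span}A_1^2$ is not dense. Yet $A_1$ is 2-weakly amenable. Let $D:A_1\to A_1''=A_1$ be a derivation. For $s\in A_1$ we have $e_ns=s_ne_n$, so Lemma 1 gives $0=s_nDe_n=D(e_ns)=e_n\cdot Ds+s\cdot De_n=e_n\cdot Ds$. Every coordinate of $Ds$ is zero, so $D=0$.

By itself $A_1$ does not refute the guess: it is reflexive, so $Q(A_1)=0$. It has the functional but no room in the remainder. The algebra $c_0$ is the opposite: $Q(c_0)\ne0$ with zero action, but $\operatorname{span}c_0^2$ is dense. Each of the two is $2k$-weakly amenable for every $k$. We let each supply what the other lacks: the functional $d$ from $A_1$, the target vector from $c_0$.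

## 4. The algebra $A_1\oplus c_0$

**Theorem 1.** Let $A=A_1\oplus c_0=(\ell^2\oplus\mathbb Cz)\oplus c_0$, with $z=(n^{-1/2})_n$, coordinatewise product, and norm the sum of the norms. Then $A$ is commutative, semisimple, an ideal in $(A'',\square)$, 2-weakly amenable, and not 4-weakly amenable.

In particular, a 2-weakly amenable Banach algebra need not be 4-weakly amenable.

*Proof.*

**Step 1: structure of $A$ and $A''$.** This step checks the easy properties and identifies the bidual. $A$ is commutative. The coordinate functionals on $A_1\subset c_0$ and on $c_0$ give characters that separate the points of $A$, so $A$ is semisimple. Since $A_1$ is reflexive, $A''=A_1\oplus\ell^\infty$, with action $(s,c)\cdot(\sigma,w)=(s\sigma,cw)$. This lies in $A_1\oplus c_0=A$. By (1), $A$ is an ideal in $A''$.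

**Step 2: 2-weak amenability.** We show that any derivation $D:A\to A''$ is $0$, by looking at coordinates. Let $p$ be one of the idempotents $(e_n,0)$, $(0,e_n)$. By Lemma 1, $Dp=0$. For $a\in A$ there is a scalar $\mu$ with $pa=\mu p$, so
$$0=\mu\,Dp=D(pa)=p\cdot Da+a\cdot Dp=p\cdot Da .$$
Thus every coordinate of $Da\in A_1\oplus\ell^\infty$ vanishes, so $Da=0$. Boundedness of $D$ was not used.

**Step 3: a nonzero element of $c_0^{(4)}$ killed by $c_0$.** This is the target vector. Let $\ell^1$ also denote its canonical image in $c_0'''=(\ell^\infty)'$. By restricting functionals to $c_0$ we get $(\ell^\infty)'=\ell^1\oplus c_0^\perp$, where $c_0^\perp$ is the set of functionals vanishing on $c_0$. It is nonzero because $c_0$ is a proper closed subspace of $\ell^\infty$. For $c\in c_0$ and $\mu\in c_0^\perp$,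
$$\langle w,c\cdot\mu\rangle=\langle wc,\mu\rangle=0\qquad(w\in\ell^\infty),$$
since $wc\in c_0$. Also $c\cdot\ell^1\subset\ell^1$. Hence $c_0\cdot c_0'''\subset\ell^1$, a proper closed subspace of $c_0'''$. By Hahn–Banach there is $0\ne x\in c_0^{(4)}$ vanishing on $\ell^1$. For $c\in c_0$ and $\mu\in c_0'''$ we get $\langle\mu,c\cdot x\rangle=\langle\mu\cdot c,x\rangle=0$, so $c\cdot x=x\cdot c=0$.

**Step 4: the derivation.** We pair $d$ with $x$. We have $A^{(4)}=A_1^{(4)}\oplus c_0^{(4)}$ with coordinatewise actions. Define
$$D:A\to A^{(4)},\qquad D(s,c)=d(s)\,(0,x).$$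
$D$ is bounded and nonzero. By (2), $D(ab)=0$ for $a,b\in A$. Moreover $(s,c)\cdot(0,x)=(0,c\cdot x)=0$, so $Da\cdot b=0=a\cdot Db$. Thus $D$ is a derivation. Since $A$ is commutative, the only inner derivation into $A^{(4)}$ is $0$, so $D$ is not inner. $\blacksquare$

So even the cautious version of the guess is false: $A$ is an ideal in its bidual. Note also that $A$ is the direct sum of two algebras, each of which is $2k$-weakly amenable for every $k$.

## 5. All even duals at once, and a dichotomy for ideals in the bidual

The two ingredients of Section 4, non-dense products and non-reflexivity, turn out to be exactly what matters for ideals in the bidual. To see this for all even levels we iterate Lemma 2. Put $Q^0(X)=X$ and $Q^{j+1}(X)=Q(Q^j(X))$.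

**Proposition 1.** As Banach $A$-bimodules,
$$X^{(2k)}\cong\bigoplus_{j=0}^{k-1}\big(Q^j(X)''\big)^{\binom{k-1}{j}}\qquad(k\ge1).$$
Hence $A$ is $2k$-weakly amenable if and only if for every $0\le j\le k-1$ every bounded derivation $A\to Q^j(A)''$ is inner.

*Proof.* For $k=1$ the formula reads $X''\cong X''$. If it holds for $k$, then by Lemma 2, applied to each $Q^j(X)$,
$$X^{(2k+2)}=(X^{(2k)})''\cong\bigoplus_{j}\big(Q^j(X)''''\big)^{\binom{k-1}j}\cong\bigoplus_{j}\big(Q^j(X)''\oplus Q^{j+1}(X)''\big)^{\binom{k-1}j}.$$
The multiplicity of $Q^j(X)''$ is now $\binom{k-1}j+\binom{k-1}{j-1}=\binom kj$, which is the formula for $k+1$. For the last statement take $X=A$: derivations into a finite direct sum, and inner derivations into it, are described coordinatewise, and each multiplicity $\binom{k-1}j$ with $0\le j\le k-1$ is at least $1$. $\blacksquare$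

For example $A^{(4)}\cong A''\oplus Q(A)''$ and $A^{(6)}\cong A''\oplus Q(A)''\oplus Q(A)''\oplus Q^2(A)''$. The conditions for level $2k$ are among those for level $2k+2$, so for even levels the Proposition reproves that $(n+2)$-weak amenability implies $n$-weak amenability.

**Theorem 2.** Let $A$ be 2-weakly amenable and a two-sided ideal in $(A'',\square)$. Then the following are equivalent:

(a) $A$ is 4-weakly amenable;

(b) $A$ is $2k$-weakly amenable for all $k\ge1$;

(c) $A$ is reflexive or $\overline{\operatorname{span}}\,A^2=A$.

*Proof.*

**Step 1: the actions on $Q^j(A)''$ for $j\ge1$ are zero.** By (1) and the ideal property, $a\cdot\Phi\in A$ and $\Phi\cdot a\in A$ for $a\in A$ and $\Phi\in A''$. So both actions on $Q(A)$ are zero. Zero actions pass to duals and to quotients, hence to $Q^j(A)$ and $Q^j(A)''$ for all $j\ge1$. Into a module with zero actions, the derivations are precisely the linear maps vanishing on $A^2$, and only $0$ is inner.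

**Step 2: (c)$\Rightarrow$(b).** We verify the condition of Proposition 1. For $j=0$ it is the hypothesis of 2-weak amenability. For $j\ge1$: if $A$ is reflexive, then $Q^j(A)=0$. If $\operatorname{span}A^2$ is dense, a bounded derivation into $Q^j(A)''$ vanishes on a dense subspace, so it is $0$.

**Step 3: (b)$\Rightarrow$(a)** is trivial.

**Step 4: (a)$\Rightarrow$(c).** Suppose (c) fails. By Hahn–Banach there is $0\ne f\in A'$ with $f|_{A^2}=0$. Since $Q(A)\ne0$, there is $0\ne\xi\in Q(A)''$. By Step 1, $a\mapsto f(a)\xi$ is a bounded derivation into $Q(A)''$ that is not inner. By Proposition 1 with $k=2$, (a) fails. $\blacksquare$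

## 6. What a later failure requires: derivations as elements killed by $A$

Can an algebra be $2k$-weakly amenable but fail at level $2k+2$, for a prescribed $k\ge2$? Theorem 2 forbids this for ideals in the bidual, since surviving level 4 there means surviving all even levels. In particular we cannot replace $c_0$ in $A_1\oplus c_0$ by another commutative Banach algebra $T$ with $T\cdot T''\subset T$ and keep the coordinatewise product: the action $(s,t)\cdot(\sigma,\tau)=(s\sigma,t\tau)$ would again land in $A_1\oplus T$. The algebra must act nontrivially on $Q(A)$, and this suggests letting $A_1$ itself act on the second summand.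

For a symmetric $A$-bimodule $X$ put $\mathrm{Ann}_A(X)=\{x\in X:a\cdot x=0\ \text{for all }a\in A\}$. For example, $\mathrm{Ann}_{A_1}(\ell^\infty)=0$ because $e_n\in A_1$ for all $n$, while $\mathrm{Ann}_{A_1}(\ell^\infty/c_0)=\ell^\infty/c_0$ because $A_1\subset c_0$. The next lemma turns the question into one about annihilators only.

**Lemma 3.** Let $A=B\oplus\mathbb Cz$ be a commutative Banach algebra, where $B$ is a closed subspace with $A^2\subset B$ and the linear span of the idempotents of $B$ is dense in $B$. Let $d$ be the functional with $d|_B=0$, $d(z)=1$. For a symmetric Banach $A$-bimodule $X$, the bounded derivations $A\to X$ are exactly the maps $a\mapsto d(a)x$ with $x\in\mathrm{Ann}_A(X)$. Thus $A$ is $n$-weakly amenable if and only if $\mathrm{Ann}_A(A^{(n)})=0$.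

*Proof.* The functional $d$ is bounded because its kernel $B$ is closed. Let $D$ be a bounded derivation. By Lemma 1, linearity and continuity, $D|_B=0$, so $D=d(\cdot)x$ with $x=Dz$. For $b\in B$ we have $bz\in A^2\subset B$, so
$$0=D(bz)=b\cdot Dz+z\cdot Db=b\cdot x .$$
Also $z^2\in B$, so $0=D(z^2)=2z\cdot x$. Hence $x\in\mathrm{Ann}_A(X)$. Conversely, if $x\in\mathrm{Ann}_A(X)$ and $D=d(\cdot)x$, then $D(ab)=0$ because $d(A^2)=0$, and $Da\cdot b=0=a\cdot Db$. The last statement follows since inner derivations into the symmetric module $A^{(n)}$ are $0$. $\blacksquare$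

Combine this with Proposition 1. We want an algebra as in Lemma 3 for which $A'',Q(A)'',\dots,Q^m(A)''$ contain no nonzero element killed by $A$, while $Q^{m+1}(A)''$ does. The last stage is available: $Q(c_0)=\ell^\infty/c_0$ has zero $A_1$-action. So we build backwards from $c_0$, and for this we need a machine that, given an $A_1$-module $E$, produces an algebra and $A_1$-module $T$ with $T''/T\cong E$. The machine is a sum in the manner of James, a variant of Bellenot's $J$-sum.

## 7. The James sum: an algebra $T$ with $T''/T\cong E$

Let $A_1,z,d$ be as in Section 3.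

**Definition (admissible pair).** A pair $(E,(E_n)_{n\ge1})$ is admissible if:

- $E$ is a commutative Banach algebra and an $A_1$-module with $\|sx\|\le\|s\|\|x\|$ and $s(xy)=(sx)y$ for $s\in A_1$ and $x,y\in E$;
- $E_1\subset E_2\subset\cdots$ are finite-dimensional subalgebras and $A_1$-submodules of $E$, each spanned by idempotents, with $\bigcup_nE_n$ dense in $E$;
- if $x\in E$ and $A_1x=0$, then $x=0$.

*Examples.* First, $T_0=c_0$ with pointwise action of $A_1\subset c_0$ and $E_n=\operatorname{span}\{e_1,\dots,e_n\}$. The action is contractive since $\|s\|_\infty\le\|s\|$, and $A_1x=0$ forces $e_nx=0$ for all $n$. Second, a toy case: $E=\mathbb C$ with $s$ acting as multiplication by its first coordinate $s_1$, and $E_n=\mathbb C$ for all $n$. Here $|s_1|\le\|s\|$, and $e_1$ acts as the identity.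

**Definition (James sum).** For an admissible pair and $x=(x_n)\in\prod_{n\ge1}E_n$ put $x_0=0$ and
$$N(x)^2=\sup\Big\{\sum_{i=1}^l\|x_{p_i}-x_{p_{i-1}}\|^2:\ 0\le p_0<p_1<\dots<p_l\Big\},\qquad V=\{x:N(x)<\infty\}.$$
We call $p_0<\dots<p_l$ a chain and the sum its chain sum. We put $Lx=\lim_nx_n$ for $x\in V$ (existence is shown below), and $J(E)=T=\ker L$.

In the toy case $V$ is the space of scalar sequences of finite quadratic variation and $T$ consists of those tending to $0$. There $N(e_1+\dots+e_n)=\sqrt2$ for every $n$: the sequence $x_0,x_1,\dots$ goes from $0$ up to $1$ and back to $0$ once. These elements stay bounded in $T$ while their coordinates converge to those of the constant sequence $1$, which lies in $V$ but not in $T$. The lemmas below show that the constant sequence represents an element of $T''$ outside $T$, and that it spans $T''/T$.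

**Basic properties.** This paragraph makes $V$ a Banach algebra and $T$ a closed ideal in it.

*Norm.* By Minkowski's inequality in $\ell^2$, applied chain by chain, $N$ satisfies the triangle inequality. The chain $0<n$ gives $\sup_n\|x_n\|\le N(x)$.

*Completeness.* Let $(x^{(k)})_k$ be $N$-Cauchy. For each $n$ the sequence $(x^{(k)}_n)_k$ is Cauchy in the finite-dimensional space $E_n$. Let $x_n$ be its limit and $x=(x_n)$. For a fixed chain, the chain sum of $x^{(k)}-x$ is the limit over $l$ of the chain sums of $x^{(k)}-x^{(l)}$, so it is at most $\limsup_lN(x^{(k)}-x^{(l)})^2$. Hence $x\in V$ and $N(x^{(k)}-x)\to0$.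

*The limit.* If $x\in V$, then $(x_n)$ is Cauchy in $E$. Otherwise there are $\varepsilon>0$ and indices $p_1<q_1<p_2<q_2<\cdots$ with $\|x_{q_i}-x_{p_i}\|\ge\varepsilon$, and the chains $p_1<q_1<\dots<p_l<q_l$ have sums at least $l\varepsilon^2$. So $L:V\to E$ is well defined and $\|Lx\|\le N(x)$.

*Product.* For $x,y\in V$,
$$\|x_py_p-x_qy_q\|\le\|x_p\|\|y_p-y_q\|+\|x_p-x_q\|\|y_q\|\le N(x)\|y_p-y_q\|+N(y)\|x_p-x_q\| .$$
By Minkowski, $N(xy)\le2N(x)N(y)$ for the pointwise product. So $V$ with the norm $2N$ is a commutative Banach algebra, $L$ is a homomorphism, and $T=\ker L$ is a closed ideal.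

*Module structure.* Let $A_1$ act coordinatewise; this is possible because each $E_n$ is a submodule. Since $\|sx_p-sx_q\|\le\|s\|\|x_p-x_q\|$, the action is contractive. We have $L(sx)=sL(x)$, so $T$ is a submodule, and $s(xy)=(sx)y$ holds coordinatewise.

We give $T$ the algebra norm $2N$, but all estimates below use the equivalent norm $N$, with dual norms formed from $N$. Let $\pi_nx=(x_1,\dots,x_n,0,0,\dots)$ and $F_n=\pi_nT$. Finitely supported sequences lie in $T$, so $F_n\cong E_1\oplus\dots\oplus E_n$.

The aim is now $T''\cong V$. We first control truncations of elements, then truncations of functionals.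

**Lemma 4.** For $x\in V$, $N(\pi_nx)\le\sqrt2\,N(x)$. For $x\in\prod_nE_n$, $N(x)\le\sup_nN(\pi_nx)$. For $x\in T$, $\pi_nx\to x$.

*Proof.* In a chain for $\pi_nx$ at most one consecutive pair has $p_{i-1}\le n<p_i$. It contributes $\|x_{p_{i-1}}\|^2\le N(x)^2$. Pairs beyond $n$ contribute $0$, and the pairs inside $\{0,\dots,n\}$ contribute at most $N(x)^2$. So $N(\pi_nx)^2\le2N(x)^2$. Next, every chain lies in some $\{0,\dots,n\}$, where $x$ and $\pi_nx$ have the same chain sum. This gives the second inequality.

Now let $x\in T$, and let $v_n^2$ be the supremum of the chain sums of $x$ over chains with $p_0>n$. The sequence $(v_n)$ is decreasing. If $v_n\ge\varepsilon>0$ for all $n$, choose successively chains, each starting beyond the end of the previous one, with sums $>\varepsilon^2/2$. Concatenating them only adds nonnegative linking terms, so $N(x)=\infty$, a contradiction. Hence $v_n\to0$. In a chain for $x-\pi_nx$, pairs inside $\{0,\dots,n\}$ contribute $0$, at most one pair crosses and contributes $\|x_q\|^2$ with $q>n$, and the rest contribute at most $v_n^2$. So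
$$N(x-\pi_nx)^2\le\sup_{q>n}\|x_q\|^2+v_n^2\to0,$$
because $Lx=0$. $\blacksquare$

**Lemma 5.** For every $f\in T'$, $\|f-f\circ\pi_n\|\to0$.

*Proof.*

**Step 1: an upper $\ell^2$-estimate.** We show that blocks add at most like orthogonal vectors. Let $u_1,\dots,u_K\in T$ be supported in successive disjoint intervals $I_1<\dots<I_K$ of positive integers, and let $w=\sum_ka_ku_k$. Then
$$N(w)^2\le5\sum_{k}|a_k|^2N(u_k)^2. \tag{3}$$
Take a chain. Its points in a given $I_k$ are consecutive in the chain, because $I_k$ is an interval. On them $w=a_ku_k$, so the consecutive pairs lying in $I_k$ contribute at most $|a_k|^2N(u_k)^2$. For every other consecutive pair $\{p,q\}$ we use $\|w_p-w_q\|^2\le2\|w_p\|^2+2\|w_q\|^2$. Each $I_k$ meets at most two of these other pairs: one has the first chain point in $I_k$ as its right member, the other has the last chain point in $I_k$ as its left member. Since $\|w_p\|\le|a_k|N(u_k)$ for $p\in I_k$ and $w_p=0$ off $\bigcup I_k$, these pairs contribute in total at most $\sum_k2\cdot2|a_k|^2N(u_k)^2$. Adding the two parts gives (3).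

**Step 2: a bad functional would see a divergent harmonic series.** Suppose the lemma fails for $f$. Then there is $\varepsilon>0$ such that for infinitely many $n$ there is $x\in T$ with $N(x)\le1$ and $|f(x-\pi_nx)|>\varepsilon$. By Lemma 4, $\pi_Mx\to x$, so $|f(\pi_Mx-\pi_nx)|>\varepsilon$ for some $M>n$. The element $\pi_Mx-\pi_nx$ is supported in $\{n+1,\dots,M\}$ and has $N\le2\sqrt2\le3$. Repeating this with the next such $n$ at least $M$, and so on, and multiplying by unimodular scalars, we get $u_1,u_2,\dots$ with successive disjoint interval supports, $N(u_k)\le3$ and $f(u_k)>\varepsilon$. Let $w_K=\sum_{k\le K}u_k/k$. By (3), $N(w_K)^2\le45\sum_kk^{-2}$ is bounded, while $f(w_K)\ge\varepsilon\sum_{k\le K}1/k\to\infty$. This contradicts the boundedness of $f$. $\blacksquare$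

**Lemma 6.** $T''\cong V$ as Banach spaces, via $\tau\mapsto x$, where $x$ is determined by $\pi_nx=\pi_n''\tau$ for all $n$. On $T\subset T''$ this map is the inclusion $T\subset V$. The bidual actions of $A_1$ and of $T$ on $T''$ correspond to the coordinatewise ones on $V$.

*Proof.*

**Step 1: the map is well defined and bounded.** Let $\tau\in T''$. The operator $\pi_n$ on $T$ has finite-dimensional range $F_n$, so $\pi_n''\tau\in F_n''=F_n$. For $m\le n$ we have $\pi_m\pi_n=\pi_m$, so $\pi_m(\pi_n''\tau)=\pi_m''\tau$. The elements $\pi_n''\tau$ are therefore compatible and define $x\in\prod E_n$ with $\pi_nx=\pi_n''\tau$. By Lemma 4, $N(x)\le\sup_nN(\pi_n''\tau)\le\sqrt2\|\tau\|$, so $x\in V$. If $\tau=t\in T$, then $\pi_n''t=\pi_nt$ and $x=t$.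

**Step 2: injectivity.** By Lemma 5, for $f\in T'$,
$$\langle f,\tau\rangle=\lim_n\langle f\circ\pi_n,\tau\rangle=\lim_n\langle f,\pi_n''\tau\rangle=\lim_nf(\pi_nx).$$
So $x=0$ forces $\tau=0$.

**Step 3: surjectivity.** Let $x\in V$. By Lemma 4, $(\pi_nx)$ is bounded in $T$, so it has a weak* cluster point $\tau\in T''$. For each $m$, $\pi_m''$ is weak*-continuous and $\pi_m\pi_nx=\pi_mx$ for $n\ge m$, so $\pi_m''\tau=\pi_mx$. Thus $\tau\mapsto x$. A bounded linear bijection of Banach spaces is an isomorphism by the open mapping theorem.

**Step 4: the actions.** Let $M$ be the operator on $T$ given by the action of some $s\in A_1$ or by multiplication by some $t\in T$. The bidual action is $M''$. Since $M$ is coordinatewise, $M\pi_n=\pi_nM$, so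
$$\pi_n''M''\tau=M''\pi_n''\tau=M(\pi_n''\tau)=M(\pi_nx).$$
So $M''\tau$ corresponds to the sequence obtained from $x$ by applying $M$ coordinatewise. $\blacksquare$

From now on we write $T''=V$.

**Lemma 7.** $L$ maps $V$ onto $E$. Hence $Q(T)\cong E$ as $A_1$-modules, via $L$. Moreover $T\cdot T''\subset T$.

*Proof.* For $y\in E_n$ let $c=(0,\dots,0,y,y,\dots)$, with $y$ from place $n$ on. It lies in $\prod E_m$ because $E_n\subset E_m$ for $m\ge n$. It has $N(c)=\|y\|$ and $Lc=y$. Since $\bigcup E_n$ is a dense subspace, an arbitrary $y\in E$ is $\sum_ky_k$ with $y_k\in\bigcup E_n$ and $\sum\|y_k\|<\infty$. The corresponding elements $c_k$ satisfy $\sum N(c_k)<\infty$. As $V$ is complete, $\sum c_k\in V$, and its image under $L$ is $y$. So $L$ induces a bounded bijection $V/T\to E$, which is an isomorphism by the open mapping theorem, and it respects the actions because $L(sx)=sL(x)$. Finally, for $t\in T$ and $\tau\in V$, $L(t\tau)=L(t)L(\tau)=0$. $\blacksquare$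

**Lemma 8.** $(T,(F_n))$ is admissible. If $x\in T''$ and $A_1x=0$, then $x=0$.

*Proof.* The algebra and module conditions on $T$ were checked above. The $F_n\cong E_1\oplus\dots\oplus E_n$ form an increasing sequence of finite-dimensional subalgebras and submodules. Each is spanned by the sequences having one idempotent of $E_i$ in place $i\le n$ and $0$ elsewhere, which are idempotents. Their union is dense in $T$ by Lemma 4. If $x\in V$ and $A_1x=0$, then $A_1x_n=0$ for every $n$ with $x_n\in E_n\subset E$, so $x_n=0$ by admissibility of $E$. This gives the second statement and, as $T\subset V$, the third condition of admissibility. $\blacksquare$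

So the machine can be iterated. Let $T_0=c_0$ and $T_{i+1}=J(T_i)$ for $i\ge0$. All $T_i$ are admissible. By Lemma 7, as $A_1$-modules,
$$Q(T_i)\cong T_{i-1}\quad(i\ge1),\qquad Q(T_0)=\ell^\infty/c_0\ \text{ with zero action}, \tag{4}$$
the latter because $A_1\subset c_0$. Moreover
$$\mathrm{Ann}_{A_1}(T_i'')=0\qquad(i\ge0). \tag{5}$$
For $i\ge1$ this is Lemma 8, and for $T_0''=\ell^\infty$ it holds because $e_n\in A_1$ for all $n$.

## 8. The semidirect products $A_1\oplus T_m$: failure exactly at a prescribed even level

**Theorem 3.** For every $k\ge1$ there is a commutative Banach algebra that is $2k$-weakly amenable but not $(2k+2)$-weakly amenable.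

*Proof.* The case $k=1$ is Theorem 1. Let $k=m+1$ with $m\ge1$, and let $T=T_m$.

**Step 1: the algebra.** Here $A_1$ acts on $T$ instead of sitting beside it. Let $A=A_1\oplus T$ with norm $\|s\|+\|t\|$ and
$$(s,t)(s',t')=(ss',\,st'+s't+tt').$$
The norm is submultiplicative, since $\|ss'\|+\|st'\|+\|s't\|+\|tt'\|\le(\|s\|+\|t\|)(\|s'\|+\|t'\|)$. The product is commutative. Using $s(tt')=(st)t'=t(st')$, we find that the triple product $\big((s,t)(s',t')\big)(s'',t'')$ has first coordinate $ss's''$ and second coordinate
$$ss't''+ss''t'+s's''t+s(t't'')+s'(tt'')+s''(tt')+tt't''.$$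
This is symmetric in the three factors, so with commutativity the product is associative. Thus $A$ is a commutative Banach algebra.

**Step 2: reduction to annihilators.** We check Lemma 3. Let $B=\ell^2\oplus T$, a closed subspace with $A=B\oplus\mathbb C(z,0)$. By (2), $A^2\subset B$. The elements $(e_n,0)$ and $(0,p)$, with $p=p^2\in T$, are idempotents of $B$. Their span is dense in $B$, since the $e_n$ span a dense subspace of $\ell^2$ and, by admissibility, the idempotents of $T$ span a dense subspace of $T$. So Lemma 3 applies. Together with Proposition 1 (all modules $Q^j(A)''$ are symmetric) it gives, for $l\ge1$,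
$$A\text{ is }2l\text{-weakly amenable}\iff\mathrm{Ann}_A(Q^j(A)'')=0\ \text{ for }0\le j\le l-1. \tag{6}$$

**Step 3: $j=0$.** Multiplication by $(s,t)$ on $A_1\oplus T$ is $(\sigma,\tau)\mapsto(s\sigma,\,s\tau+\sigma t+t\tau)$. Taking second adjoints, with $A_1$ reflexive, we get $A''=A_1\oplus T''$ and
$$(s,t)\cdot(\sigma,\tau)=(s\sigma,\ s\tau+\sigma t+t\tau), \tag{7}$$
with the actions on $T''=V$ coordinatewise by Lemma 6. If $(\sigma,\tau)$ is killed by all $(s,0)$, then $A_1\sigma=0$, so $\sigma=0$ since $e_n\in A_1$ for all $n$. Also $A_1\tau=0$, so $\tau=0$ by (5). Hence $\mathrm{Ann}_A(A'')=0$.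

**Step 4: $Q(A)$.** We compute the quotient as a module. The map $A''\to T_{m-1}$, $(\sigma,\tau)\mapsto L(\tau)$, is onto with kernel $A_1\oplus T=A$, by Lemma 7. So $Q(A)\cong T''/T\cong T_{m-1}$. In (7), $\sigma t\in T$ and $t\tau\in T$ by Lemma 7, so
$$L(s\tau+\sigma t+t\tau)=sL(\tau).$$
Thus $A$ acts on $T_{m-1}$ through the homomorphism $A\to A_1$, $(s,t)\mapsto s$.

**Step 5: $1\le j\le m$.** From now on only the $A_1$-module structure matters, because duals and quotients of a module on which $A$ acts through $A_1$ are again of this kind. By Step 4 and (4), $Q^j(A)\cong T_{m-j}$ for $1\le j\le m$. Since $(s,t)\mapsto s$ is onto $A_1$, (5) gives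
$$\mathrm{Ann}_A(Q^j(A)'')=\mathrm{Ann}_{A_1}(T_{m-j}'')=0 .$$

**Step 6: $j=m+1$.** Here the annihilator appears. We have $Q^{m+1}(A)\cong Q(T_0)=\ell^\infty/c_0\ne0$ with zero action, so $\mathrm{Ann}_A(Q^{m+1}(A)'')=Q^{m+1}(A)''\cong(\ell^\infty/c_0)''\ne0$.

By (6), the conditions for $j=0,\dots,m$ hold, so $A$ is $2(m+1)$-weakly amenable. The condition for $j=m+1$ fails, so $A$ is not $2(m+2)$-weakly amenable. With $k=m+1$ this is the claim. $\blacksquare$

**Corollary.** The sets $\{k\ge1:A\text{ is }2k\text{-weakly amenable}\}$, where $A$ runs over all Banach algebras, are exactly the initial segments of $\{1,2,\dots\}$ (empty, finite, or everything).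

*Proof.* Each such set is an initial segment, because $(n+2)$-weak amenability implies $n$-weak amenability (for even $n$ this was also read off from Proposition 1). The empty set occurs for $\mathbb C$ with zero product: by Section 1 this algebra is not 2-weakly amenable, hence not $2k$-weakly amenable for any $k$. The segment $\{1,\dots,k\}$ occurs for the algebra of Theorem 3: it contains $k$ and not $k+1$, and it is an initial segment. The whole set occurs for $\mathbb C$ with its usual product: it is spanned by the idempotent $1$, so by Lemma 1 every derivation into a symmetric bimodule is $0$. $\blacksquare$
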